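# Two-variable logic on elements that carry two data values

## 1. One visible data value: two classes per type suffice

Picture a finite collection of records. Each record carries some labels and two numbers, one in slot 1 and one in slot 2. A logical sentence may inspect labels, but it cannot read the numbers. It can only ask whether the number in slot $i$ of one record equals the number in slot $j$ of another. We allow only two variables, which may be reused. Given such a sentence, can an algorithm tell whether some finite nonempty collection of records satisfies it?

**Definition (data multisets).** Fix a finite set $\Sigma$ of unary predicate symbols and $\kappa\ge 1$. A $\kappa$-data-multiset over $\Sigma$ is a structure $\mathfrak A=(A,(P_\sigma)_{\sigma\in\Sigma},f_1,\dots,f_\kappa)$ with $A$ finite and nonempty, $P_\sigma\subseteq A$, and $f_i:A\to\mathbb N$. For $1\le i,j\le\kappa$ put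
$$a\,{}_i\!\sim_j b\iff f_i(a)=f_j(b),\qquad \mathcal A_\kappa=\{{}_i\!\sim_j\mid 1\le i,j\le\kappa\},\qquad \mathcal S_\kappa=\{{}_i\!\sim_i\mid 1\le i\le\kappa\}.$$

**Definition (the logic and the problem).** For $\mathcal R\subseteq\mathcal A_\kappa$, the logic $\mathrm{FO}^k_{\kappa\mathbb{DMS}}[\Sigma;\mathcal R]$ is first-order logic with at most $k$ distinct variables (requantification is allowed) and the atoms $\sigma(x)$, $x=y$, and $x\,{}_i\!\sim_j y$ for ${}_i\!\sim_j\in\mathcal R$. The problem $\kappa\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^k;\mathcal R)$ asks, given $\Sigma$ and a sentence $\varphi$ of this logic, whether some $\kappa$-data-multiset over $\Sigma$ satisfies $\varphi$.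

Throughout $\kappa=2$ and $k=2$, and I write $\mathrm{FO}^2[\Sigma;\mathcal R]$. Symbols of $\Sigma$ that do not occur in $\varphi$ are irrelevant, so $\Sigma$ is the set of symbols occurring in it. We write formulas with $\exists,\neg,\wedge$; the other connectives and $\forall$ are abbreviations.

For a small example, take three elements with data $a:(1,2)$, $b:(2,3)$, $c:(1,1)$. Then $a\,{}_2\!\sim_1 b$ and $a\,{}_1\!\sim_1 c$ hold, $c\,{}_1\!\sim_2 c$ holds, and $b$ and $c$ are related by nothing.

We start with the easy case $\mathcal R\subseteq\{{}_1\!\sim_1\}$, where slot 2 is invisible. A structure is then just a set partitioned into *classes*, a class being the set of all elements with a given value of $f_1$. For instance, $\forall x\exists y(x\ne y\wedge x\,{}_1\!\sim_1 y)\wedge\forall x\exists y\,\neg(x\,{}_1\!\sim_1 y)$ asks for at least two classes, each with at least two elements; four elements do it. Two preparatory lemmas, which we will need again in general, let us treat this case completely.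

**Normal form.** The purpose is to have no nested quantifiers.

**Lemma 1.** From $\varphi\in\mathrm{FO}^2[\Sigma;\mathcal R]$ one computes in polynomial time a signature $\Sigma'\supseteq\Sigma$ and a sentence
$$\varphi'=\forall x\forall y\,\alpha(x,y)\ \wedge\ \bigwedge_{i=1}^m\forall x\,\bigl(P_i(x)\leftrightarrow\exists y\,\chi_i(x,y)\bigr)\tag{1}$$
over $\Sigma'$ with $\alpha,\chi_i$ quantifier-free and $P_i\in\Sigma'$, using only the relations of $\mathcal R$, such that a structure over $\Sigma$ satisfies $\varphi$ if and only if it has an expansion to $\Sigma'$ satisfying $\varphi'$.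

*Proof.* Take an innermost quantified subformula $\theta=\exists z\,\chi$, with $\chi$ quantifier-free, and let $z'$ be the other variable. The truth of $\theta$ depends at most on the value of $z'$. Replace $\theta$ by $P(z')$ with $P$ a fresh unary symbol, and record, after renaming $z'$ to $x$ and $z$ to $y$, the axiom $\forall x(P(x)\leftrightarrow\exists y\,\chi(x,y))$. Repeat until no quantifier is left; what remains of $\varphi$ is a quantifier-free $\alpha(x,y)$. The axioms define the new predicates one after another, so every structure has exactly one expansion satisfying them. In that expansion $\alpha$ has, under every assignment, the truth value of $\varphi$. Since $A\neq\emptyset$, $\varphi$ is true if and only if $\forall x\forall y\,\alpha$ is. Each step adds one symbol and one axiom, so the size stays polynomial. $\square$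

**Capping.** The purpose is to bound the number of elements that look exactly alike.

**Definition (1-type, block).** The *1-type* of an element $a$ over $\Sigma'$ is the set $S\subseteq\Sigma'$ of predicates it satisfies. A *block* is the set of all elements with a given $f_1$, a given $f_2$ and a given 1-type.

If $\Sigma'=\{\sigma\}$ and five elements have data $(1,2)$, three of them satisfying $\sigma$, then these five form two blocks, of sizes $3$ and $2$.

**Lemma 2.** Let $\mathfrak B\subseteq\mathfrak A$ keep exactly $\min(n,2)$ elements of each block of size $n$. Then $\mathfrak A$ and $\mathfrak B$ satisfy the same $\mathrm{FO}^2[\Sigma';\mathcal A_2]$-sentences.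

*Proof.* Call $(a,a')\in A^2$ and $(b,b')\in B^2$ *matching* if $a,b$ lie in the same block, $a',b'$ lie in the same block, and $a=a'\Leftrightarrow b=b'$. We show by induction on $\psi(x,y)$ that matching pairs agree on $\psi$. For atoms this holds because elements of one block have the same data and the same 1-type, and equality is part of the definition. Boolean connectives are clear.

Consider $\exists y\,\psi$. Suppose $\mathfrak A\models\psi[a,a'']$; we want $b''\in B$ such that $(a,a'')$ and $(b,b'')$ match. If $a''=a$, take $b''=b$. Otherwise we need $b''\ne b$ in $B$, in the block of $a''$. If that block is not the block of $a$, any element of $B$ in it will do. If it is, the block contains $a\ne a''$, so $\mathfrak B$ has two of its elements, one of them different from $b$. Conversely, suppose $\mathfrak B\models\psi[b,b'']$. If $b''=b$, take $a''=a$. Otherwise we need $a''\neq a$ in the block of $b''$. If this is not the block of $a$, take $a''=b''$; if it is, the block contains the two elements $b,b''$, and one of them differs from $a$. The case $\exists x\,\psi$ is symmetric. For a sentence, apply the claim to $(b,b)$ and $(b,b)$ with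 any $b\in B$. $\square$

Now the special case. Recall that $\mathrm{NEXP}=\bigcup_p\mathrm{NTIME}(2^{p(n)})$ and $\mathrm{N2EXP}=\bigcup_p\mathrm{NTIME}(2^{2^{p(n)}})$, with $p$ ranging over polynomials.

**Proposition 3.** If $\mathcal R\subseteq\{{}_1\!\sim_1\}$ or $\mathcal R\subseteq\{{}_2\!\sim_2\}$, then $2\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^2;\mathcal R)$ is in NEXP.

*Proof.* By symmetry let $\mathcal R\subseteq\{{}_1\!\sim_1\}$. Take $\varphi'$ from Lemma 1, let $s=|\Sigma'|$, and suppose $\varphi'$ is satisfiable. As $f_2$ is invisible, set $f_2=0$ everywhere. By Lemma 2 there is a model $\mathfrak A$ with at most $2$ elements for each pair ($f_1$-value, 1-type), so each class has at most $2\cdot2^s$ elements.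

For each 1-type $S$ realized in $\mathfrak A$, select two classes containing an element of 1-type $S$, or one if only one exists. Let $\mathfrak A_0$ be the substructure formed by all selected classes. It is nonempty and has at most $2\cdot 2^s\cdot 2\cdot 2^s$ elements. We check $\mathfrak A_0\models\varphi'$.

The part $\forall x\forall y\,\alpha$ and the implications $\exists y\,\chi_i\to P_i$, that is, $\forall x\forall y(\chi_i\to P_i(x))$, are universal and pass to substructures. For the other implications, let $a\in A_0$ with class $C$ satisfy $P_i$, and let $\mathfrak A\models\chi_i[a,b]$. If $b\in C$, then $b\in A_0$, because whole classes were selected. If $b\notin C$, let $S$ be the 1-type of $b$. Some selected class $C'\ne C$ contains an element $b'$ of 1-type $S$: either two classes containing $S$ were selected, and one of them is not $C$, or only the class of $b$ contains $S$ and it was selected. Since $b$ and $b'$ have the same 1-type and both lie outside the class of $a$, the pairs $(a,b)$ and $(a,b')$ satisfy the same atoms. So $\chi_i[a,b']$ holds.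

Hence a satisfiable $\varphi'$ has a model of exponential size, whose $f_1$-values may be renamed to an initial segment of $\mathbb N$. Such a model can be guessed and checked in NEXP. $\square$

## 2. What two values and their diagonals change

The proof of Proposition 3 rests on an alternative. A witness is either in the class of $a$, and we kept all of that, or it is outside, and then only its 1-type matters. With two visible values there is a third possibility: $b$ shares one value with $a$ and carries a new value in its other slot. Let us see that the selection breaks exactly there.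

Take $e_1,\dots,e_n$ with data $e_i:(i,i+1)$, a label $\mathit{First}$ on $e_1$ and a label $\mathit{Last}$ on $e_n$. This satisfies
$$\forall x\bigl(\mathit{Last}(x)\vee\exists y\;x\,{}_2\!\sim_1 y\bigr).$$
There are three 1-types, and the $f_1$-classes are single elements, so selecting two classes per type keeps $e_1$, $e_n$ and at most two further elements. If $n\ge5$ the sentence fails in every such selection: $e_1$ needs $e_2$, which needs $e_3$, and so on up to $e_n$, so all $n$ elements would have to be kept. Repairing the selection by also keeping everything that shares a value with a kept element gives back the whole path, whose length has no bound in terms of the number of types.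

A second example shows that finiteness itself now matters. Consider
$$\forall x\exists y\,(x\,{}_2\!\sim_1 y)\wedge\forall x\forall y(x\,{}_1\!\sim_1 y\to x=y)\wedge\forall x\forall y(x\,{}_2\!\sim_2 y\to x=y)\wedge\exists x\forall y\,\neg(y\,{}_2\!\sim_1 x).$$
The infinite path $e_i:(i,i+1)$, $i\ge0$, satisfies it. No finite structure does. By the first two conjuncts each $x$ has exactly one successor $y$ with $f_1(y)=f_2(x)$; by the third the successor map is injective; on a finite set it is then surjective, against the last conjunct. So finite and unrestricted satisfiability are different problems.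

Three facts are given: $2\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^3;\mathcal S_2)$ is undecidable, $2\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^2;\mathcal S_2)$ is N2EXP-complete, and $3\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^2;\mathcal S_3)$ is undecidable. One more variable or one more value is thus too much. What happens if we keep two variables and two values but add the diagonal relations ${}_1\!\sim_2$ and ${}_2\!\sim_1$?

**Theorem A.** $2\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^2;\mathcal A_2)$ is decidable, and N2EXP-complete.

**Theorem B.** The N2EXP upper bound remains true when $\mathrm{FO}^2$ is replaced by two-variable logic with counting quantifiers $\exists^{\ge k}$, $k$ written in binary. The same bound holds for satisfiability over possibly infinite structures with values in an arbitrary set.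

**Theorem C.** Let $\mathcal R\subseteq\mathcal A_2$. If $\mathcal R\subseteq\{{}_1\!\sim_1\}$ or $\mathcal R\subseteq\{{}_2\!\sim_2\}$, then $2\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^2;\mathcal R)$ is NEXP-complete. Otherwise it is N2EXP-complete. In particular the single relation ${}_1\!\sim_2$ already gives N2EXP-hardness.

The proofs use one published theorem about the following logic.

**Definition ($C^2$).** $C^2$ is two-variable first-order logic with equality, unary and binary relation symbols, and counting quantifiers $\exists^{\ge r}$ (hence also $\exists^{\le r}$).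

For instance $\forall x\,\exists^{\le 1}y\,R(x,y)$ says that $R$ is a partial function. Written without counting, it would need a third variable in the obvious formulation.

**Theorem (PH).** Satisfiability and finite satisfiability of $C^2$ are in NEXP, even with numerical subscripts in binary (I. Pratt-Hartmann, J. Logic, Language and Information 14 (2005) 369–395; for decidability alone, Grädel–Otto–Rosen, LICS 1997).

The lower bound in Theorem A is immediate: since $\mathcal S_2\subseteq\mathcal A_2$, every instance for $\mathcal S_2$ is an instance for $\mathcal A_2$, and the $\mathcal S_2$ problem is N2EXP-hard. Sections 3 to 6 prove the upper bound.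

## 3. Values as vertices, elements as colored arrows

How can we use Theorem (PH)? A first try puts both elements and values into one domain and makes $f_1,f_2$ functional binary relations. Then $x\,{}_1\!\sim_2 y$ becomes "there is $z$ with $f_1(x)=z$ and $f_2(y)=z$", which uses three variables. A better choice is to let the domain consist of the values alone and to regard an element $a$ as an arrow from $f_1(a)$ to $f_2(a)$. Then one element is *two* vertices, which is just what two variables can hold.

Fix $\varphi$ and $\varphi'$ over $\Sigma'$ as in Lemma 1. Several elements may sit on the same pair of values, even in the same block, but by Lemma 2 two per block are enough. Let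
$$T=2^{\Sigma'}\times\{1,2\}$$
and for each $t\in T$, called a *type*, let $R_t$ be a binary relation symbol.

**Definition ($\mathfrak A(\mathfrak G)$).** For a finite structure $\mathfrak G=(V,(R_t)_{t\in T})$ with $V\subseteq\mathbb N$ and some $R_t\ne\emptyset$, the data multiset $\mathfrak A(\mathfrak G)$ has the elements $(t,u,v)$ with $(u,v)\in R_t$. Its data are $f_1(t,u,v)=u$ and $f_2(t,u,v)=v$, and for $t=(S,h)$ the predicate $P_\sigma$ holds of $(t,u,v)$ if and only if $\sigma\in S$.

For example, if $R_{(\{\sigma\},1)}=R_{(\{\sigma\},2)}=\{(1,2)\}$, $R_{(\emptyset,1)}=\{(2,2)\}$ and all other relations are empty, then $\mathfrak A(\mathfrak G)$ has three elements: two with data $(1,2)$ satisfying $\sigma$, and one with data $(2,2)$ not satisfying $\sigma$.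

**Lemma 4.** $\varphi$ is satisfiable if and only if $\mathfrak A(\mathfrak G)\models\varphi'$ for some finite $\mathfrak G$ with some $R_t\ne\emptyset$.

*Proof.* If $\varphi$ is satisfiable, then by Lemmas 1 and 2 $\varphi'$ has a model with blocks of size at most $2$. Number the elements of each block by $1$, or by $1,2$, and for an element with 1-type $S$ and number $h$ put its pair of data into $R_{(S,h)}$. This gives a $\mathfrak G$ whose $\mathfrak A(\mathfrak G)$ is isomorphic to the model, with the same data. The converse is Lemma 1. $\square$

Vertices that are not data values do no harm, and $V\subseteq\mathbb N$ is no restriction, since any finite set of vertices can be renamed.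

Next we list what an arrow $(u',v')$ can look like from $(u,v)$.

**Definition (positions).** If $u\neq v$, the set $V\times V$ is partitioned into ten *positions relative to* $(u,v)$, where $w,w'$ range over $V\setminus\{u,v\}$. They are listed in the table with the cross equalities that hold between $u,v$ and $u',v'$.

| position | $(u',v')$ | equalities |
|---|---|---|
| 1 | $(u,v)$ | $u=u',\ v=v'$ |
| 2 | $(v,u)$ | $u=v',\ v=u'$ |
| 3 | $(u,w)$ | $u=u'$ |
| 4 | $(w,u)$ | $u=v'$ |
| 5 | $(v,w)$ | $v=u'$ |
| 6 | $(w,v)$ | $v=v'$ |
| 7 | $(u,u)$ | $u=u',\ u=v'$ |
| 8 | $(v,v)$ | $v=u',\ v=v'$ |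
| 9 | $(w,w')$, $w\neq w'$ | none |
| 10 | $(w,w)$ | none |

If $u=v$ there are five positions, with $w,w'\in V\setminus\{u\}$: $1^\circ$ is $(u,u)$; $2^\circ$ is $(u,w)$; $3^\circ$ is $(w,u)$; $4^\circ$ is $(w,w')$ with $w\ne w'$; $5^\circ$ is $(w,w)$.

Let $a=(t,u,v)$ and $b=(t',u',v')$. The data atoms in a quantifier-free $\chi(x,y)$ evaluated at $(a,b)$ are the six statements $u=v$, $u'=v'$, $u=u'$, $v=v'$, $u=v'$, $v=u'$, together with trivially true ones such as $x\,{}_1\!\sim_1x$. All six are determined by whether $u=v$ and by the position $p$ of $(u',v')$. For $u\ne v$ the cross equalities are in the table, and $u'=v'$ holds exactly at positions 7, 8, 10. For $u=v$, all cross equalities hold at $1^\circ$; exactly $u=u'$ and $v=u'$ at $2^\circ$; exactly $u=v'$ and $v=v'$ at $3^\circ$; none at $4^\circ,5^\circ$; and $u'=v'$ holds exactly at $1^\circ,5^\circ$. The unary atoms are read off from $t$ and $t'$. Consequently: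

- the truth of $\chi[a,a]$ depends only on $t$ and on whether $u=v$;
- for $b\ne a$, the truth of $\chi[a,b]$ depends only on $t$, $t'$, on whether $u=v$, and on $p$.

**Definition (the sets $X$ and $Y$).** For a type $t$ and $u\ne v$, let $X_{t,i}$ be the set of pairs $(p,t')$ such that $\chi_i[a,b]$ is true, and $Y_t$ the set of pairs $(p,t')$ such that $\alpha[a,b]$ is false, when $a=(t,u,v)$ and $b\ne a$ has type $t'$ and position $p$. Let $X^\circ_{t,i},Y^\circ_t$ be the analogous sets for $u=v$.

(For position $1$ or $1^\circ$ and $t'=t$ no such $b\neq a$ exists; one evaluates with the atom $x=y$ set to false, and it will not matter.)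

So everything $\varphi'$ asks about an arrow $a$ reduces to questions of one form: *is there an arrow $b\neq a$ of type $t'$ in position $p$ relative to $a$?* If each of these is a $C^2$-formula in the two end vertices of $a$, we are done.

## 4. Nine positions by subtraction, and the tenth

Fix $t$. For $x\neq y$ we want $C^2$-formulas $E^t_{p,t'}(x,y)$ expressing: there is an element $b\ne(t,x,y)$ of $\mathfrak A(\mathfrak G)$ of type $t'$ in position $p$ relative to $(x,y)$. For the loop positions we want formulas $E^t_{q,t'}(x)$ expressing: there is an element $b\neq(t,x,x)$ of type $t'$ in position $q$ relative to $(x,x)$. Write $R=R_{t'}$. In all positions other than $1$ and $1^\circ$, $b\ne a$ is automatic.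

**Step 1: positions with no new vertex.** These need no quantifier.

- Position 1: $R(x,y)$ if $t'\ne t$, and $\bot$ if $t'=t$, because only $a$ itself has type $t$ there. Position $1^\circ$: $R(x,x)$ if $t'\neq t$, and $\bot$ if $t'=t$.
- Position 2: $R(y,x)$. Position 7: $R(x,x)$. Position 8: $R(y,y)$.

**Step 2: positions with one new vertex.** Position 3 asks for $w\notin\{x,y\}$ with $R(x,w)$. Naming $w$ while remembering both $x$ and $y$ would take three variables. Instead we count the $w\ne x$ with $R(x,w)$, which forgets $y$, and subtract the contribution of $y$ afterwards: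
$$E^t_{3,t'}=\exists^{\ge2}y(y\ne x\wedge R(x,y))\ \vee\ \bigl(\exists y(y\ne x\wedge R(x,y))\wedge\neg R(x,y)\bigr).$$
For $x\neq y$ this says that the number of $w\neq x$ with $R(x,w)$, minus $1$ if $R(x,y)$ holds, is at least $1$. The other three are obtained by reversing $R$ and/or exchanging $x$ and $y$:
$$E^t_{4,t'}=\exists^{\ge2}y(y\ne x\wedge R(y,x))\vee\bigl(\exists y(y\ne x\wedge R(y,x))\wedge\neg R(y,x)\bigr),$$
$$E^t_{5,t'}=\exists^{\ge2}x(x\ne y\wedge R(y,x))\vee\bigl(\exists x(x\ne y\wedge R(y,x))\wedge\neg R(y,x)\bigr),$$
$$E^t_{6,t'}=\exists^{\ge2}x(x\ne y\wedge R(x,y))\vee\bigl(\exists x(x\ne y\wedge R(x,y))\wedge\neg R(x,y)\bigr).$$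
Position $2^\circ$ is $\exists y(y\ne x\wedge R(x,y))$ and position $3^\circ$ is $\exists y(y\neq x\wedge R(y,x))$.

For position 10 we need to say that a definable set $D$ of vertices is not contained in $\{x,y\}$. For a formula $D(x)$ with at most $x$ free, $D(y)$ means $D$ with $x$ and $y$ exchanged throughout, bound occurrences included, so no third variable appears. Put
$$\mathrm{Cnt}_D(x,y)=\exists^{\ge3}x\,D(x)\vee\bigl(\exists^{\ge2}x\,D(x)\wedge\neg(D(x)\wedge D(y))\bigr)\vee\bigl(\exists x\,D(x)\wedge\neg D(x)\wedge\neg D(y)\bigr),$$
$$\mathrm{Cnt}^\circ_D(x)=\exists^{\ge2}x\,D(x)\vee\bigl(\exists x\,D(x)\wedge\neg D(x)\bigr).$$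
For $x\ne y$ the set $D$ has an element outside $\{x,y\}$ if and only if $|D|\ge1+[D(x)]+[D(y)]$, where $[\cdot]$ is the truth value $0$ or $1$. The three disjuncts treat the cases of two, at most one, and no element of $\{x,y\}$ in $D$, so $\mathrm{Cnt}_D(x,y)$ says $D\setminus\{x,y\}\neq\emptyset$. In the same way $\mathrm{Cnt}_D^\circ(x)$ says $D\setminus\{x\}\ne\emptyset$. With $L(x)=R(x,x)$, position 10 is $\mathrm{Cnt}_L(x,y)$ and position $5^\circ$ is $\mathrm{Cnt}^\circ_L(x)$.

**Where this stops.** Position 9 asks for *two* new vertices: an arrow $(w,w')$ with $w\ne w'$ that avoids both $x$ and $y$. Written down directly, it involves four vertices. The subtraction of Step 2 does not carry over: it counts single vertices with $\exists^{\ge r}$, and here we would have to count arrows, that is, pairs of vertices, for which $C^2$ has no quantifier. Position $4^\circ$ has the same difficulty with three vertices.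

## 5. Three disjoint edges or four covering vertices

Forget the direction of the arrows and let
$$G_{t'}(x,y)=x\neq y\wedge(R_{t'}(x,y)\vee R_{t'}(y,x)),$$
a simple undirected graph. There is an arrow of type $t'$ in position 9 relative to $(x,y)$ if and only if some edge of $G_{t'}$ avoids $\{x,y\}$. Similarly for $4^\circ$: some edge avoids $x$.

When is the answer obvious? If $G_{t'}$ contains three pairwise disjoint edges, the two vertices $x,y$ meet at most two of them, and the third avoids both, *whatever $x$ and $y$ are*. If not, take a matching that cannot be enlarged: it has at most two edges, and its at most four end vertices meet every edge. So the edges are concentrated on at most four vertices, and we can afford to give these vertices names. With a named end vertex, an edge has only one unknown end, and we are back in Step 2.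

Two disjoint edges would not be enough for the first case: in the path with edges $\{1,2\},\{2,3\},\{3,4\}$ the edges $\{1,2\}$ and $\{3,4\}$ are disjoint, but no edge avoids $\{2,3\}$.

**Step 3: names.** For each $t'$ take fresh unary symbols $C_1,\dots,C_6$ (indexed by $t'$, which we suppress), and two sentences.

- $\mathrm{Big}_{t'}$: each $C_j$ holds of exactly one element, the $C_j$ are pairwise disjoint, and $\exists x\exists y(C_j(x)\wedge C_{j+1}(y)\wedge G_{t'}(x,y))$ for $j=1,3,5$.
- $\mathrm{Small}_{t'}$: $\exists^{\le1}x\,C_j(x)$ for all $j$, and $\forall x\forall y\bigl(G_{t'}(x,y)\to\bigvee_j(C_j(x)\vee C_j(y))\bigr)$.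

Let $D_j(x)=\exists y(C_j(y)\wedge G_{t'}(x,y))$ and define
$$E^t_{9,t'}(x,y)=\mathrm{Big}_{t'}\vee\bigvee_{j=1}^6\bigl(\neg C_j(x)\wedge\neg C_j(y)\wedge\mathrm{Cnt}_{D_j}(x,y)\bigr),$$
$$E^t_{4^\circ,t'}(x)=\mathrm{Big}_{t'}\vee\bigvee_{j=1}^6\bigl(\neg C_j(x)\wedge\mathrm{Cnt}^\circ_{D_j}(x)\bigr).$$

**Lemma 5.** (i) For every $\mathfrak G$ the $C_j$ can be interpreted so that $\mathrm{Big}_{t'}\vee\mathrm{Small}_{t'}$ holds. (ii) Whenever $\mathrm{Big}_{t'}\vee\mathrm{Small}_{t'}$ holds, $E^t_{9,t'}$ (for $x\ne y$) and $E^t_{4^\circ,t'}$ have their intended meaning.

*Proof.* (i) If $G_{t'}$ has a matching of size $3$, name its end vertices so that its edges join $C_1$ to $C_2$, $C_3$ to $C_4$, and $C_5$ to $C_6$; then Big holds. Otherwise a maximal matching has at most two edges. Every edge meets one of its at most four end vertices, since an edge meeting none could be added. Name these vertices by distinct $C_j$ and let the other $C_j$ be empty; then Small holds.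

(ii) Suppose Big holds. Then there are three pairwise disjoint edges, and $\{x,y\}$ meets at most two of them. So an avoiding edge exists, and the formula is true, as required.

Suppose Big fails; then Small holds. If an edge avoids $\{x,y\}$, then one of its end vertices $c$ satisfies some $C_j$, so $C_j=\{c\}$. As $c\notin\{x,y\}$, both $\neg C_j(x)$ and $\neg C_j(y)$ hold. The other end vertex lies in $D_j\setminus\{x,y\}$, so $\mathrm{Cnt}_{D_j}(x,y)$ holds. Conversely, let $\neg C_j(x)$ and $\neg C_j(y)$ hold and let $z\in D_j\setminus\{x,y\}$. Then $z$ is adjacent to some $c$ in $C_j$, and $c\notin\{x,y\}$. So the edge $\{c,z\}$ avoids $\{x,y\}$. For $4^\circ$ replace $\{x,y\}$ by $\{x\}$ everywhere; under Big at most one of the three edges contains $x$. $\square$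

Two checks by hand. In a star with center $c$ and at least one leaf, the maximal matching is a single edge $\{c,\ell\}$; let $C_1=\{c\}$, $C_2=\{\ell\}$. For an edge $(x,y)$ of the star, one of $x,y$ is $c$, so $j=1$ is excluded, and $D_2=\{c\}\subseteq\{x,y\}$. The formula is false, and indeed no edge avoids another. For two disjoint edges $\{1,2\},\{3,4\}$ with $C_j=\{j\}$ for $j\le4$ and $(x,y)=(1,2)$, the index $j=3$ works: $D_3=\{4\}$.

## 6. The $C^2$ sentence and its size

**Step 4: the local condition.** We collect everything that $\varphi'$ demands of one arrow. For $t=(S,h)$ let $\Theta_t(x,y)$ be the conjunction of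

- $\bot$ if $\alpha[a,a]$ is false for a non-loop $a$ of type $t$, and $\top$ otherwise;
- $\neg E^t_{p,t'}(x,y)$ for all $(p,t')\in Y_t$;
- for each $i\le m$: $W_i$ if $P_i\in S$, and $\neg W_i$ if $P_i\notin S$. Here $W_i=\top$ if $\chi_i[a,a]$ is true for a non-loop $a$ of type $t$, and otherwise $W_i=\bigvee_{(p,t')\in X_{t,i}}E^t_{p,t'}(x,y)$.

Let $\Theta^\circ_t(x)$ be defined in the same way for loops, with $Y_t^\circ$, $X_{t,i}^\circ$, the formulas $E^t_{q,t'}(x)$, and $a$ a loop of type $t$.

**Lemma 6.** Let $\mathfrak G$ be finite and expanded so that $\mathrm{Big}_{t'}\vee\mathrm{Small}_{t'}$ holds for all $t'\in T$, and let $a=(t,u,v)$ be an element of $\mathfrak A(\mathfrak G)$. If $u\neq v$, then $\Theta_t(u,v)$ holds if and only if $\alpha[a,b]$ holds for all $b$ and, for every $i$, $P_i(a)\Leftrightarrow\exists b\,\chi_i[a,b]$. If $u=v$, the same is true of $\Theta_t^\circ(u)$.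

*Proof.* Let $u\ne v$. Every $b$ is either $a$ or an element $b\ne a$ with exactly one type $t'$ and one position $p$. By Section 4 and Lemma 5, $E^t_{p,t'}(u,v)$ says that a $b\neq a$ with given $(p,t')$ exists. The first conjunct says $\alpha[a,a]$. By the definition of $Y_t$, the second family says that no $b\ne a$ makes $\alpha[a,b]$ false. By the definition of $X_{t,i}$, $W_i$ says that $\chi_i[a,a]$ is true or some $b\neq a$ has $\chi_i[a,b]$ true, that is, $\exists b\,\chi_i[a,b]$. Finally $P_i(a)$ holds if and only if $P_i\in S$. The loop case is the same with the five loop positions. $\square$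

**Step 5: the sentence.** Put
$$\Psi=\bigvee_t\exists x\exists y\,R_t(x,y)\wedge\bigwedge_t\Bigl[(\mathrm{Big}_t\vee\mathrm{Small}_t)\wedge\forall x\forall y\bigl(x\ne y\wedge R_t(x,y)\to\Theta_t(x,y)\bigr)\wedge\forall x\bigl(R_t(x,x)\to\Theta_t^\circ(x)\bigr)\Bigr].\tag{2}$$

We claim that $\Psi$ is finitely satisfiable if and only if $\varphi$ is satisfiable. Given a finite model of $\Psi$, rename its elements so that $V\subseteq\mathbb N$ and let $\mathfrak G$ be its reduct to the $R_t$. Some $R_t$ is nonempty, and by Lemma 6 every element of $\mathfrak A(\mathfrak G)$ meets all requirements of (1), so $\mathfrak A(\mathfrak G)\models\varphi'$. By Lemma 4, $\varphi$ is satisfiable. Conversely, if $\varphi$ is satisfiable, Lemma 4 gives a finite $\mathfrak G$ with some $R_t\ne\emptyset$ and $\mathfrak A(\mathfrak G)\models\varphi'$. Interpret the $C_j$ for every $t$ by Lemma 5(i). Then Lemma 6 gives $\Psi$.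

**Step 6: complexity.** We have $|T|=2^{|\Sigma'|+1}$, exponential in $|\varphi|$. The sentence $\Psi$ contains $O(|T|^2\cdot m)$ subformulas $E$, each of polynomial size, and deciding whether $(p,t')$ belongs to $X_{t,i}$ or $Y_t$ is the evaluation of a quantifier-free formula. So $|\Psi|=2^{\mathrm{poly}(|\varphi|)}$, and $\Psi$ is computed in exponential time. By Theorem (PH), finite satisfiability of $\Psi$ is decidable in nondeterministic time $2^{\mathrm{poly}(|\Psi|)}=2^{2^{\mathrm{poly}(|\varphi|)}}$. So the problem is decidable and in N2EXP. With the hardness noted in Section 2, Theorem A is proved. $\blacksquare$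

## 7. Counting witnesses, and infinite structures

We now prove Theorem B. The plan is the same, with "at least one" replaced by "at least $r$", and each of the earlier ingredients has to be re-examined. Let $\varphi$ be written with quantifiers $\exists^{\ge r}$, and let $k\ge1$ bound all subscripts in $\varphi$; we may take $k\le2^{|\varphi|}$.

**Step 1: normal form.** The proof of Lemma 1 applies to innermost subformulas $\exists^{\ge r}z\,\chi$ and gives
$$\varphi'=\forall x\forall y\,\alpha\wedge\bigwedge_{i=1}^m\forall x\bigl(P_i(x)\leftrightarrow\exists^{\ge k_i}y\,\chi_i(x,y)\bigr),\qquad 1\le k_i\le k.\tag{3}$$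
A subscript $0$ does not occur, because $\exists^{\ge0}y\,\chi$ may be replaced by $\top$ beforehand.

**Step 2: capping at $k+1$.** Let $\mathfrak B\subseteq\mathfrak A$ keep $\min(n,k+1)$ elements of each block of size $n$. We show that $\mathfrak A$ and $\mathfrak B$ satisfy the same sentences with subscripts at most $k$. As in Lemma 2 we prove by induction that matching pairs agree on formulas, and only the step $\exists^{\ge r}y\,\psi$ with $1\le r\le k$ is new. Let $a,b$ be the first components of matching pairs. For a block $\beta$, let $n'$ be the number of elements $\ne a$ of $\beta$ in $\mathfrak A$, and $n''$ the number of elements $\neq b$ of $\beta$ in $\mathfrak B$. Then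
$$\min(n',k)=\min(n'',k).$$
Indeed $a$ and $b$ are in the same block, so the same number $0$ or $1$ is subtracted from the block sizes $n$ and $\min(n,k+1)$. If $n\le k+1$ the results are equal, and otherwise both are at least $k$. In particular, since $k\ge1$, $n'=0$ if and only if $n''=0$. If both are nonzero, then every $a''\ne a$ in $\beta$ and every $b''\neq b$ in $\beta\cap B$ give matching pairs $(a,a'')$, $(b,b'')$. By induction all these pairs agree on $\psi$, so $\beta$ contributes either $n'$ and $n''$ witnesses, or $0$ and $0$. Finally $(a,a)$ and $(b,b)$ match, so $a$ is a witness for $a$ if and only if $b$ is one for $b$. Thus the contributions agree up to the threshold $k$, and hence so do their totals. So $\exists^{\ge r}y\,\psi$ has the same truth value on both sides. The case of $\exists^{\ge r}x$ is symmetric.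

Now take $T=2^{\Sigma'}\times\{1,\dots,k+1\}$, still of exponential size. Lemma 4 holds as before, and so does the analysis of positions, with $X_{t,i}$, $Y_t$, $X^\circ_{t,i}$, $Y_t^\circ$ defined as in Section 3.

**Step 3: items.** The purpose is to split the number of witnesses into summands, each of which can be compared with a threshold in $C^2$. For $a=(t,u,v)$ with $u\ne v$ we must express
$$[\chi_i[a,a]]+\sum_{(p,t')\in X_{t,i}}n_{p,t'}(u,v)\ge k_i,\tag{4}$$
where $n_{p,t'}(u,v)$ is the number of $b\ne a$ of type $t'$ in position $p$. An *item* is a summand given by formulas $I^{\ge r}(x,y)$, $0\le r\le k$, with $I^{\ge0}=\top$, saying that the summand is at least $r$. For $x\ne y$ and $r\ge1$, the statement $|D\setminus\{x,y\}|\ge r$ means $|D|\ge r+[D(x)]+[D(y)]$ and is written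
$$\exists^{\ge r+2}x\,D(x)\vee\bigl(\exists^{\ge r+1}x\,D(x)\wedge\neg(D(x)\wedge D(y))\bigr)\vee\bigl(\exists^{\ge r}x\,D(x)\wedge\neg D(x)\wedge\neg D(y)\bigr).\tag{5}$$
Write $R=R_{t'}$. The items are as follows.

- $[\chi_i[a,a]]$, a constant depending on $t$, and positions 1, 2, 7, 8 take values $0$ or $1$: $I^{\ge1}$ is $\top$ or $\bot$, respectively the formula of Section 4, and $I^{\ge r}=\bot$ for $r\ge2$.
- Position 3, for $r\ge1$: $\exists^{\ge r+1}y(y\neq x\wedge R(x,y))\vee\bigl(\exists^{\ge r}y(y\ne x\wedge R(x,y))\wedge\neg R(x,y)\bigr)$. Positions 4, 5, 6 arise by reversing $R$ and/or exchanging $x,y$, as in Section 4.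
- Position 10: formula (5) with $D=L$.
- Position 9 for type $t'$: the items of Step 4.

**Step 4: position 9 with thresholds.** Use predicates $C_1,\dots,C_{2k+4}$ for each $t'$. Let $\mathrm{Big}_{t'}$ say that each $C_j$ holds of exactly one element, the $C_j$ are pairwise disjoint, and $G_{t'}$ has an edge between $C_{2l-1}$ and $C_{2l}$ for $1\le l\le k+2$: a named matching of size $k+2$. Let $\mathrm{Small}_{t'}$ say that the $C_j$ are pairwise disjoint, hold of at most one element each, and cover all edges of $G_{t'}$. For every $\mathfrak G$ one of the two can be realized: if there is no matching of size $k+2$, a maximal matching has at most $k+1$ edges, and its at most $2k+2$ end vertices cover all edges.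

Under Big, $\{x,y\}$ meets at most two of the $k+2$ edges, so at least $k$ of them avoid $\{x,y\}$. Each comes from at least one arrow of type $t'$, and these arrows are different. Hence $n_{9,t'}\ge k\ge k_i$.

Under Small we use two items for each $j$, given for $r\ge1$ by $\neg C_j(x)\wedge\neg C_j(y)$ together with (5), where $D$ is respectively
$$D_j^{out}(x)=\exists y\bigl(C_j(y)\wedge x\ne y\wedge R(y,x)\bigr),$$
$$D_j^{in}(x)=\exists y\bigl(C_j(y)\wedge x\neq y\wedge R(x,y)\bigr)\wedge\bigwedge_l\neg C_l(x).$$
These items sum to $n_{9,t'}$. Let $(w,w')\in R$ with $w\neq w'$ avoid $\{x,y\}$. If $w$ is named, then $C_j=\{w\}$ for exactly one $j$, and the pair is counted in the *out*-item of $j$, through $w'\in D_j^{out}\setminus\{x,y\}$; it is counted in no *in*-item, because those require the start vertex to be unnamed. If $w$ is not named, then by covering $w'$ is, $C_j=\{w'\}$ for exactly one $j$, and the pair is counted once, in the *in*-item of $j$. Conversely, an element $z$ counted in the *out*-item of $j$ comes from the pair $(c,z)\in R$ with $C_j=\{c\}$, $z\neq c$, and $c,z\notin\{x,y\}$; one counted in the *in*-item comes from $(z,c)\in R$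 with the same properties. So everything counted is such a pair, and each pair is counted exactly once.

**Step 5: adding up.** There are exponentially many items, so a disjunction over all ways of distributing $k_i$ among them is too long. Auxiliary binary predicates carry out the addition one item at a time. For fixed $(t,i)$ list the items as $1,\dots,J$ with formulas $I_j^{\ge r}$, and introduce binary predicates $S_{j,s}$ for $0\le j\le J$, $0\le s\le k_i$ (indexed also by $(t,i)$), with the axioms, for all $x\ne y$,
$$S_{0,0}(x,y),\qquad\neg S_{0,s}(x,y)\ \ (s>0),\qquad S_{j,s}(x,y)\leftrightarrow\bigvee_{r=0}^s\bigl(S_{j-1,s-r}(x,y)\wedge I_j^{\ge r}(x,y)\bigr)\ \ (j\ge1).$$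
These axioms define the $S_{j,s}$ on pairs $x\neq y$ by recursion on $j$, so they can always be satisfied. If Small holds for all $t'$ with $(9,t')\in X_{t,i}$, then $S_{j,s}(x,y)$ holds if and only if the first $j$ items sum to at least $s$. This is clear for $j=0$. For $j\geq1$, a sum of the first $j$ items is at least $s$ exactly when, for some $0\le r\le s$, item $j$ is at least $r$ and the previous ones sum to at least $s-r$. Put
$$W_i=S_{J,k_i}(x,y)\vee\bigvee_{t':(9,t')\in X_{t,i}}\mathrm{Big}_{t'}.$$
Under the axioms $\mathrm{Big}_{t'}\vee\mathrm{Small}_{t'}$ this is equivalent to (4). If one of these Big holds, the count is at least $k_i$ and $W_i$ is true. Otherwise all these Small hold, and $S_{J,k_i}$ is exact.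

**Step 6: loops.** For $a=(t,u,u)$ use unary predicates $S^\circ_{j,s}(x)$ with the same recursion. Here $|D\setminus\{x\}|\ge r$ for $r\ge1$ is $\exists^{\ge r+1}x\,D(x)\vee(\exists^{\ge r}x\,D(x)\wedge\neg D(x))$. The items are: $[\chi_i[a,a]]$ and position $1^\circ$, with values $0$ or $1$; position $2^\circ$, $\exists^{\ge r}y(y\ne x\wedge R(x,y))$; position $3^\circ$, $\exists^{\ge r}y(y\neq x\wedge R(y,x))$; position $5^\circ$, $|L\setminus\{x\}|\ge r$; and for position $4^\circ$ the two items per $j$ given by $\neg C_j(x)$ and $|D\setminus\{x\}|\ge r$ with $D=D_j^{out},D_j^{in}$. The verification of Step 4 applies with $\{x\}$ in place of $\{x,y\}$, and under Big at least $k+1$ edges avoid $x$. So $W_i^\circ=S^\circ_{J,k_i}(x)\vee\bigvee_{t':(4^\circ,t')\in X_{t,i}^\circ}\mathrm{Big}_{t'}$ is correct.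

**Step 7: the universal part and the sentence.** The condition on $\alpha$ needs only $n_{p,t'}\ge1$. For $p\ne9,4^\circ$ use the formulas of Section 4. For $p=9$ use $\mathrm{Big}_{t'}$ or the disjunction of the formulas $I^{\ge1}$ of the position-9 items of $t'$. This is correct: under Big the count is at least $k\ge1$, and otherwise Small holds and the items sum to $n_{9,t'}$. Position $4^\circ$ is handled in the same way. Now define $\Theta_t,\Theta_t^\circ$ as in Section 6 with these $W_i$, $W_i^\circ$ and these existence formulas, and let $\Psi$ be (2) together with all axioms for the $S_{j,s}$ and $S^\circ_{j,s}$. The argument of Section 6 shows that $\Psi$ is finitely satisfiable if and only if $\varphi$ is satisfiable.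

As for size, $|T|$ and $k$ are exponential in $|\varphi|$, and $J\le1+9|T|+2(2k+4)|T|$. There are at most $|T|\cdot m\cdot(J+1)(k+1)$ binary, and as many unary, auxiliary predicates. Each axiom is a disjunction of at most $k+1$ terms of exponential size. So $|\Psi|$ is exponential in $|\varphi|$, and (PH), which allows binary subscripts, gives N2EXP.

**Step 8: infinite structures.** Now let $A$ be any nonempty set and let $f_1,f_2$ take values in an arbitrary set. Nothing above used finiteness of $A$ or $V$. The normal form did not. In Step 2 the numbers $n,n',n''$ and the number of blocks may be infinite, and the comparison up to the threshold $k$ is unchanged. The vertex set is the set of values. If $G_{t'}$ has no matching of size $k+2$, then the sizes of its matchings are bounded by $k+1$, so a matching of largest size is a finite maximal matching, and Step 4 applies. The recursion in Step 5 concerns finitely many items, whose values may be infinite. So satisfiability over arbitrary structures is equivalent to satisfiability of the same sentence $\Psi$, which by (PH) is in NEXP in terms of $|\Psi|$, hence in N2EXP in terms of $|\varphi|$. This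 proves Theorem B. $\blacksquare$

## 8. Which sets of relations cost the second exponential

For Theorem C, the upper bounds are Proposition 3 in the first case and Theorem A in the second. What remains is hardness. Every $\mathcal R\subseteq\mathcal A_2$ is contained in $\{{}_1\!\sim_1\}$ or in $\{{}_2\!\sim_2\}$, or contains both ${}_1\!\sim_1$ and ${}_2\!\sim_2$, or contains a diagonal relation. If $\mathcal R$ contains both ${}_1\!\sim_1$ and ${}_2\!\sim_2$, N2EXP-hardness is given. If it contains a diagonal relation, then because $x\,{}_2\!\sim_1 y\Leftrightarrow y\,{}_1\!\sim_2 x$ it suffices to treat $\mathcal R=\{{}_1\!\sim_2\}$.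

**Hardness of the single relation ${}_1\!\sim_2$.** We reduce $2\mathbb{DMS}\text{-}\mathrm{SAT}(\mathrm{FO}^2;\mathcal S_2)$ in polynomial time to the case $\{{}_1\!\sim_2\}$. How can a diagonal comparison imitate a comparison within one slot? By storing each element twice, once forward with data $(f_1,f_2)$ and once backward with data $(f_2,f_1)$, and letting $x$ range over forward copies and $y$ over backward copies. Comparing slot 1 of a forward copy with slot 2 of a backward copy then compares first values. The price is that equality must be re-expressed.

Let $\varphi\in\mathrm{FO}^2[\Sigma;\mathcal S_2]$, let $Z,F,B$ be fresh unary symbols, and let $\Sigma_1=\Sigma\cup\{Z\}$. Put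
$$\mathrm{eq}^{\ast}(x,y)=x\,{}_1\!\sim_2y\wedge y\,{}_1\!\sim_2x\wedge\bigwedge_{\sigma\in\Sigma_1}(\sigma(x)\leftrightarrow\sigma(y)).$$
The translation $\mathrm{tr}$ commutes with Boolean connectives, leaves unary atoms unchanged, and is given otherwise by:

- $z=z$ and $z\,{}_i\!\sim_iz$ become $\top$, for $z\in\{x,y\}$;
- $x=y$ and $y=x$ become $\mathrm{eq}^{\ast}(x,y)$;
- $x\,{}_1\!\sim_1y$ and $y\,{}_1\!\sim_1x$ become $x\,{}_1\!\sim_2y$;
- $x\,{}_2\!\sim_2y$ and $y\,{}_2\!\sim_2x$ become $y\,{}_1\!\sim_2x$;
- $\mathrm{tr}(\exists x\,\psi)=\exists x(F(x)\wedge\mathrm{tr}\,\psi)$ and $\mathrm{tr}(\exists y\,\psi)=\exists y(B(y)\wedge\mathrm{tr}\,\psi)$.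

Let
$$\varphi^{\ast}=\mathrm{tr}(\varphi)\wedge\exists x\,F(x)\wedge\forall x\bigl(F(x)\to\exists y(B(y)\wedge\mathrm{eq}^{\ast}(x,y))\bigr)\wedge\forall y\bigl(B(y)\to\exists x(F(x)\wedge\mathrm{eq}^{\ast}(x,y))\bigr).$$
This uses only ${}_1\!\sim_2$ and has polynomial size.

**Step 1: if $\varphi$ is satisfiable, so is $\varphi^{\ast}$.** By Lemma 2 take a model $\mathfrak A$ of $\varphi$ with blocks of size at most $2$, and let $Z$ hold of exactly one element of each block of size $2$. Then an element is determined by $f_1$, $f_2$ and its $\Sigma_1$-type. Replace each $a$ by $a^F\in F$ with data $(f_1(a),f_2(a))$ and $a^B\in B$ with data $(f_2(a),f_1(a))$, both with the $\Sigma_1$-type of $a$. (For instance, $a:(1,2)$ becomes $a^F:(1,2)$ and $a^B:(2,1)$.) Under $x\mapsto a^F$, $y\mapsto b^B$, the atom $x\,{}_1\!\sim_2y$ says $f_1(a)=f_1(b)$, and $y\,{}_1\!\sim_2x$ says $f_2(b)=f_2(a)$. So $\mathrm{eq}^{\ast}$ holds if and only if $a,b$ agree in both data and in the $\Sigma_1$-type, that is, $a=b$. By induction, $\mathrm{tr}\,\psi$ holds under $x\mapsto a^F$, $y\mapsto b^B$ if and only if $\mathfrak A\models\psi[a,b]$: atoms were just checked,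 and the elements of $F$ are exactly the $a^F$, those of $B$ exactly the $b^B$. So $\mathrm{tr}(\varphi)$ holds. The remaining conjuncts hold because $A\ne\emptyset$ and $\mathrm{eq}^{\ast}(a^F,a^B)$ holds for each $a$.

**Step 2: if $\varphi^{\ast}$ is satisfiable, so is $\varphi$.** In a model of $\varphi^{\ast}$, for $a\in F$ and $b\in B$ put
$$\pi_F(a)=(f_1(a),f_2(a),\mathrm{type}_{\Sigma_1}(a)),\qquad\pi_B(b)=(f_2(b),f_1(b),\mathrm{type}_{\Sigma_1}(b)).$$
Then $\mathrm{eq}^{\ast}(a,b)\Leftrightarrow\pi_F(a)=\pi_B(b)$. So the last two conjuncts of $\varphi^{\ast}$ give $\pi_F(F)=\pi_B(B)=:Q$, and $Q\neq\emptyset$ because $F\ne\emptyset$. Make $Q$ a data multiset whose $f_1,f_2$ are the first two components and whose predicates are read off from the third. We show by induction that for $a\in F$, $b\in B$, $\mathrm{tr}\,\psi$ holds under $x\mapsto a$, $y\mapsto b$ if and only if $Q\models\psi[\pi_F(a),\pi_B(b)]$. Unary atoms are preserved by the third component, and equality was just treated. The atom $x\,{}_1\!\sim_1y$ in $Q$ says $f_1(a)=f_2(b)$, which is $x\,{}_1\!\sim_2y$; the atom $x\,{}_2\!\sim_2y$ in $Q$ says $f_2(a)=f_1(b)$, which is $y\,{}_1\!\sim_2x$.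 Boolean connectives are clear. For $\exists x\,\psi$: some $a'\in F$ satisfies $\mathrm{tr}\,\psi$ with $b$ if and only if some $a'\in F$ has $Q\models\psi[\pi_F(a'),\pi_B(b)]$, and since $\pi_F:F\to Q$ is onto, this holds if and only if $Q\models\exists x\,\psi$ at $\pi_B(b)$. For $\exists y$ use that $\pi_B:B\to Q$ is onto. Applied to $\varphi$, with any $a\in F$ and $b\in B$, this gives $Q\models\varphi$. The reduction is correct, and the N2EXP cases of Theorem C are complete.

**NEXP-hardness for $\mathcal R=\emptyset$.** This gives hardness for all $\mathcal R$ in the first case of Theorem C. We reduce from the NEXP-complete problem of tiling the $2^n\times2^n$ torus with a prescribed initial segment of a row (see Börger–Grädel–Gurevich, *The Classical Decision Problem*). Use unary predicates for the $n$ bits of a coordinate $X$ and the $n$ bits of a coordinate $Y$, both in $\{0,\dots,2^n-1\}$, and one unary predicate per tile. Adding $1$ modulo $2^n$ flips a bit exactly when all lower bits are $1$. Hence there are polynomial-size quantifier-free formulas $H(x,y)$ ("$X$ of $y$ is the successor of $X$ of $x$ modulo $2^n$, and $Y$ is equal"), $V(x,y)$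 (the same with $X$ and $Y$ exchanged), and $\mathrm{Eq}(x,y)$ ("equal coordinates"). The sentence is the conjunction of:

- every element has exactly one tile;
- $\forall x\exists y\,H(x,y)$ and $\forall x\exists y\,V(x,y)$;
- $\forall x\forall y(\mathrm{Eq}(x,y)\to\text{same tile})$;
- $\forall x\forall y(H(x,y)\to\text{horizontally compatible tiles})$ and $\forall x\forall y(V(x,y)\to\text{vertically compatible tiles})$;
- each element at a prescribed position has the prescribed tile.

A model is nonempty, and from any coordinates the second item reaches all others, so all coordinates occur. By the first and third items each position of the torus receives exactly one tile, and by the last two items this is a tiling with the prescribed initial segment. Conversely, a tiling gives a model with one element per position, with arbitrary data values.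

Together with Proposition 3 this gives NEXP-completeness for all $\mathcal R\subseteq\{{}_1\!\sim_1\}$ and all $\mathcal R\subseteq\{{}_2\!\sim_2\}$, and Theorem C is proved. $\blacksquare$
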